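\title{Amenable algebras of matrix-valued functions on compact metrizable spaces}

\begin{abstract}
We prove that for every compact metrizable space $X$ and every $d$, each amenable closed subalgebra of $C(X)\otimes\mathbb{M}_d$ is isomorphic, as a Banach algebra, to a $\mathrm{C}^*$-algebra. More generally, for a separable closed subalgebra $A$ of $C(X)\otimes\mathbb{M}_d$ with $X$ compact Hausdorff, amenability, isomorphism with a $\mathrm{C}^*$-algebra, and the existence of a bounded pointwise similarity that makes $A$ self-adjoint are equivalent. The similarity is controlled by $d$ and the bound of an approximate diagonal, it can be chosen Borel when $X$ is metrizable, and in general it cannot be chosen continuous. The proof is an induction on $d$: a central polynomial cuts out an ideal, which is made self-adjoint by a continuous field of inner products; the quotient is handled by induction; and the two pieces are glued by a countable patching argument.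
\end{abstract}

\section{Introduction}\label{sec:intro}

All algebras are complex. Homomorphisms between Banach algebras are continuous, but they need not be contractive, and between $\mathrm{C}^*$-algebras they need not preserve adjoints. For a Banach algebra $A$ we write $A\cong\mathrm{C}^*$ if there is an isomorphism of Banach algebras, not necessarily isometric, from $A$ onto some $\mathrm{C}^*$-algebra. For a compact Hausdorff space $X$ and $d\in\mathbb{N}=\{1,2,\dots\}$, the $\mathrm{C}^*$-algebra of continuous functions $X\to\mathbb{M}_d$ is denoted by $C(X)\otimes\mathbb{M}_d$.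

A closed subalgebra $A$ of a $\mathrm{C}^*$-algebra can be isomorphic to a $\mathrm{C}^*$-algebra without being closed under adjoints: conjugating a $\mathrm{C}^*$-subalgebra by an invertible element destroys self-adjointness but does not change the Banach algebra. To recognize such algebras one needs a property that is invariant under isomorphism. Amenability is such a property. It is recalled in Section~\ref{sec:tools}; it says that $A$ carries a bounded averaging procedure, an \emph{approximate diagonal}, which plays the role that the average over the group plays for a finite group. Averaging produces invariant complements and invariant inner products, and it is natural to ask whether it produces enough of them to make $A$ a $\mathrm{C}^*$-algebra.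

The two simplest cases are encouraging. Let $A\subset C(X)\otimes\mathbb{M}_d$ be amenable and contain the unit. If $X$ is a point, every invariant subspace of $\mathbb{C}^d$ has an invariant complement (Lemma~\ref{lem:complement}), so $A$ is semisimple and isomorphic to a direct sum of full matrix algebras. If $d=1$, every element of $C(X)$ is normal, and $A$ is closed under complex conjugation (Lemma~\ref{lem:normal}). In both cases amenability is needed. The algebra of upper triangular $2\times2$ matrices has the nonzero ideal $\mathbb{C}e_{12}$ of square zero, whereas a nonzero closed ideal of a $\mathrm{C}^*$-algebra contains some $x^*x$ with $(x^*x)^2\neq0$. The disk algebra in $C(\mathbb{T})$ contains the coordinate function but not its conjugate.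

For general $X$ and $d$ the following is known. If $A\subset C(X)\otimes\mathbb{M}_d$ is closed and $A\cong\mathrm{C}^*$, then $A$ is amenable; a proof is included in Proposition~\ref{prop:amenable}. In the converse direction, Gifford proved that every amenable closed subalgebra of $c_0\otimes\mathbb{M}_d$ is $\cong\mathrm{C}^*$, while Choi, Farah and Ozawa constructed an amenable closed subalgebra of $\ell^\infty\otimes\mathbb{M}_2=C(\beta\mathbb{N})\otimes\mathbb{M}_2$ that is not $\cong\mathrm{C}^*$. Each fiber $A(x)=\{a(x):a\in A\}$ of an amenable algebra is again amenable, so no obstruction lives at a single point; the obstruction is that choices made at different points must fit together. Now $c_0\otimes\mathbb{M}_d$ lies in $C(\mathbb{N}_\infty)\otimes\mathbb{M}_d$, where the one-point compactification $\mathbb{N}_\infty$ of $\mathbb{N}$ is metrizable, and $\beta\mathbb{N}$ is not metrizable. Over a metrizable base the algebra $A$ is separable, so only countably many compatibility conditions have to be met. This suggests the following question, posed in \cite{source}.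

\begin{quote}
\emph{If $X$ is compact and metrizable and $d\in\mathbb{N}$, is every amenable closed subalgebra of $C(X)\otimes\mathbb{M}_d$ isomorphic, as a Banach algebra, to a $\mathrm{C}^*$-algebra?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:A}
Let $X$ be a compact metrizable space, $d\in\mathbb{N}$, and $A\subset C(X)\otimes\mathbb{M}_d$ an amenable closed subalgebra. Then $A\cong\mathrm{C}^*$.
\end{theorem}

What matters is separability of $A$ rather than metrizability of $X$, and the isomorphism can be realized by a pointwise similarity. We write $\ell^\infty(X)\otimes\mathbb{M}_d$ for the $\mathrm{C}^*$-algebra of all bounded functions $X\to\mathbb{M}_d$.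

\begin{theorem}\label{thm:B}
Let $X$ be a compact Hausdorff space, $d\in\mathbb{N}$, and $A\subset C(X)\otimes\mathbb{M}_d$ a separable closed subalgebra. The following are equivalent:
\begin{enumerate}
\item[(1)] $A$ is amenable;
\item[(2)] $A\cong\mathrm{C}^*$;
\item[(3)] there is a bounded function $S\colon X\to GL_d(\mathbb{C})$ with bounded inverse such that $SAS^{-1}$ is a $\mathrm{C}^*$-subalgebra of $\ell^\infty(X)\otimes\mathbb{M}_d$.
\end{enumerate}
Moreover:
\begin{enumerate}
\item[(a)] if $X$ is metrizable, $S$ can be chosen Borel;
\item[(b)] there is a function $\beta_d(K)$ such that, if $A+\mathbb{C}1$ has an approximate diagonal bounded by $K$, then $S$ can be chosen with $\sup_x\|S(x)\|\cdot\sup_x\|S(x)^{-1}\|\le\beta_d(K)^2$, and Borel if $X$ is metrizable;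
\item[(c)] in general $S$ cannot be chosen continuous, even for $A$ commutative, $X=[0,1]$ and $d=2$;
\item[(d)] the hypothesis of separability cannot be dropped.
\end{enumerate}
\end{theorem}

A $\mathrm{C}^*$-algebra is \emph{subhomogeneous} if the dimensions of its irreducible $*$-representations are bounded by some finite $d$.

\begin{corollary}\label{cor:subhom}
Every separable amenable closed subalgebra of a subhomogeneous $\mathrm{C}^*$-algebra is $\cong\mathrm{C}^*$.
\end{corollary}

The proof of Theorem~\ref{thm:A} is an induction on $d$. Let $U$ be the set of points at which $A(x)=\mathbb{M}_d$, and let $J$ be the ideal of elements of $A$ that vanish off $U$. The quotient $A/J$ is detected by representations of dimension less than $d$ and is covered by the inductive hypothesis (Section~\ref{sec:split}). The ideal $J$ is made self-adjoint by a continuous field of inner products over $U$ (Section~\ref{sec:ideal}). It remains to make the two $\mathrm{C}^*$-structures compatible (Section~\ref{sec:glue}). Section~\ref{sec:examples} works out two examples: the first shows why the induction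 has to change the base space, and the second contains the gluing argument in its simplest form. Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:B} proves Theorem~\ref{thm:B} and Corollary~\ref{cor:subhom}.

\section{Unitarizers and two examples}\label{sec:examples}

\subsection{Unitarizers}

Let $B$ and $Q$ be $\mathrm{C}^*$-algebras, $Q$ unital, and let $\tau\colon B\to Q$ be a homomorphism. A \emph{unitarizer} of $\tau$ is a positive invertible $h\in Q$ with
\begin{equation}\label{eq:unit}
h\,\tau(b)=\tau(b^*)^*\,h\qquad(b\in B).
\end{equation}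
If $Q$ acts on a Hilbert space, \eqref{eq:unit} says that $\tau(b^*)$ is the adjoint of $\tau(b)$ for the inner product $\langle h\xi,\eta\rangle$. Three features of \eqref{eq:unit} are used throughout. It is linear in $h$. Both sides are linear and continuous in $b$, so it suffices to check it on a set with dense linear span. And if $B$ and $\tau$ are unital and $b=g$ is unitary, then $\tau(g^*)=\tau(g)^{-1}$ and \eqref{eq:unit} reads $\tau(g)^*h\,\tau(g)=h$. Unitarizers therefore arise by averaging $\tau(g)^*\tau(g)$ over a group of unitaries. Such averages obey bounds: for invertible $t\in Q$ one has $\|t^{-1}\|^{-2}\le t^*t\le\|t\|^2$, so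
\begin{equation}\label{eq:bounds}
c^{-2}\le\tau(g)^*\tau(g)\le c^2\qquad\text{for $g$ unitary and $c\ge\|\tau\|$.}
\end{equation}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $h$ is a unitarizer of $\tau\colon B\to Q$, then $b\mapsto h^{1/2}\tau(b)h^{-1/2}$ is a $*$-homomorphism.
\item[(b)] Let $D\to Q$ be a surjective unital $*$-homomorphism of $\mathrm{C}^*$-algebras and let $c\ge1$. Every self-adjoint $h\in Q$ with $c^{-2}\le h\le c^2$ has a self-adjoint lift $H\in D$ with $c^{-2}\le H\le c^2$.
\end{enumerate}
\end{lemma}

\begin{proof}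
(a) Multiply \eqref{eq:unit} on both sides by $h^{-1/2}$: this gives $h^{1/2}\tau(b)h^{-1/2}=h^{-1/2}\tau(b^*)^*h^{1/2}=\bigl(h^{1/2}\tau(b^*)h^{-1/2}\bigr)^*$.

(b) Let $H'$ be the self-adjoint part of any lift and $f(t)=\min(\max(t,c^{-2}),c^2)$. Then $H=f(H')$ satisfies the bounds and lifts $f(h)=h$.
\end{proof}

\subsection{An oscillating idempotent}

The first attempt at Theorem~\ref{thm:A} is to look for a continuous $S\colon X\to GL_d(\mathbb{C})$ with $SAS^{-1}$ self-adjoint. This fails.

\begin{example}\label{ex:osc}
For $t\in(0,1]$ let
\[
e(t)=\begin{pmatrix}1&\sin(1/t)\\0&0\end{pmatrix},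
\]
an idempotent with $\|e(t)\|,\|1-e(t)\|\le\sqrt2$. For $f,g\in C[0,1]$ with $f(0)=g(0)$ let $a_{f,g}(t)=f(t)e(t)+g(t)(1-e(t))$ for $t>0$ and $a_{f,g}(0)=f(0)1$. Since $a_{f,g}=g1+(f-g)e$, with $e$ bounded and $(f-g)(t)\to0$, the function $a_{f,g}$ is continuous at $0$. The map $(f,g)\mapsto a_{f,g}$ is multiplicative because $e(t)$ is idempotent. The eigenvalues of $a_{f,g}(t)$ are $f(t)$ and $g(t)$, so
\[
\max(\|f\|,\|g\|)\le\|a_{f,g}\|\le2\sqrt2\max(\|f\|,\|g\|).
\]
Hence the set $A$ of all $a_{f,g}$ is a closed commutative subalgebra of $C[0,1]\otimes\mathbb{M}_2$, and gluing $f$ and $g$ at $0$ gives $A\cong C[-1,1]$. In particular $A$ is amenable (Proposition~\ref{prop:amenable}).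

Suppose that $S\colon[0,1]\to GL_2(\mathbb{C})$ is continuous and $SAS^{-1}$ is self-adjoint. For $t>0$ the fiber of $SAS^{-1}$ at $t$ is the span of $1$ and $S(t)e(t)S(t)^{-1}$. It is a commutative $\mathrm{C}^*$-algebra, so its idempotents are self-adjoint, and with $h=S^*S$ the equation $SeS^{-1}=(SeS^{-1})^*$ becomes $h(t)e(t)=e(t)^*h(t)$. Let $t\to0$ along the points where $\sin(1/t)=0$: then $h(0)$ commutes with $e_{11}$, so $h(0)=\operatorname{diag}(p,r)$. Let $t\to0$ along the points where $\sin(1/t)=1$: then
\[
\begin{pmatrix}p&p\\0&0\end{pmatrix}=h(0)\begin{pmatrix}1&1\\0&0\end{pmatrix}=\begin{pmatrix}1&0\\1&0\end{pmatrix}h(0)=\begin{pmatrix}p&0\\p&0\end{pmatrix},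
\]
so $p=0$, which contradicts the invertibility of $h(0)$. A discontinuous $S$ exists: the function $S(t)=1+\sin(1/t)e_{12}$ for $t>0$, $S(0)=1$, fixes the range of $e(t)$ and maps its kernel to $\mathbb{C}e_2$, so $S(t)e(t)S(t)^{-1}=e_{11}$.
\end{example}

In this example the splitting of $\mathbb{C}^2$ into invariant lines has no limit as $t\to0$, but the characters of $A$ on these lines do. The right base space is the character space $[-1,1]$, not $X$. The proof of Theorem~\ref{thm:A} does the same in general: where the fiber is reducible, it forgets $X$ and passes to the space of lower-dimensional representations.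

\subsection{Gluing along a sequence}

The second example isolates the step in which separability is essential.

\begin{example}\label{ex:model}
Let $D=\ell^\infty\otimes\mathbb{M}_d$, $D_0=c_0\otimes\mathbb{M}_d$, $Q=D/D_0$ and $B=C(\mathbb{N}_\infty)$. Let $A$ be a closed subalgebra with $D_0\subset A\subset D$ and $1\in A$, and suppose that $A/D_0\cong B$. Both the ideal and the quotient are $\cong\mathrm{C}^*$; we show that $A$ is. The inclusion $A/D_0\subset Q$ gives a unital homomorphism $\tau\colon B\to Q$, and $A$ is the preimage of $\tau(B)$ in $D$. Put $c=\|\tau\|$. It suffices to find $H\in D$ with $c^{-2}\le H\le c^2$ whose image in $Q$ is a unitarizer of $\tau$: by Lemma~\ref{lem:basic}(a), $H^{1/2}AH^{-1/2}$ is then the preimage of the range of a $*$-homomorphism, hence a $\mathrm{C}^*$-algebra.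

\emph{Finitely many conditions.} Let $\delta_j\in B$ be the indicator function of $\{j\}$ and $p_j=\tau(\delta_j)$. These are idempotents with $p_ip_j=0$ for $i\ne j$. Since $1,\delta_1,\delta_2,\dots$ are self-adjoint and span a dense subspace of $B$, condition \eqref{eq:unit} amounts to $hp_j=p_j^*h$ for all $j$. Fix $n$, put $p_0=1-p_1-\dots-p_n$, and average $\tau(g)^*\tau(g)$ over the $2^{n+1}$ unitaries $g\in B$ that are $\pm1$-valued and constant off $\{1,\dots,n\}$. Here $\tau(g)=\sum_{i=0}^n\varepsilon_ip_i$ with signs $\varepsilon_i$, and the average of $\varepsilon_i\varepsilon_l$ is $0$ for $i\ne l$, so the average is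
\[
h_n=\sum_{i=0}^np_i^*p_i .
\]
By \eqref{eq:bounds}, $c^{-2}\le h_n\le c^2$, and $h_np_j=p_j^*p_j=p_j^*h_n$ for $1\le j\le n$.

\emph{No limit in $Q$.} The $h_n$ need not have a convergent subsequence. Let $d=2$, split $\mathbb{N}$ into infinite sets $N_1,N_2,\dots$, and let $p_j$ be the class of the sequence that equals $e_{11}+(-1)^je_{12}$ on $N_j$ and $0$ elsewhere. Then $h_n$ is the class of the sequence that equals
\[
\begin{pmatrix}1&(-1)^j\\(-1)^j&3\end{pmatrix}
\]
on $N_j$ for $j\le n$ and $1$ elsewhere, so $\|h_n-h_m\|\ge2$ for $m<n$.

\emph{Patching in $D$.} The remedy is to use $h_n$ only on a finite stretch of $\mathbb{N}$. Choose lifts $H_n\in D$ of $h_n$ with $c^{-2}\le H_n\le c^2$ (Lemma~\ref{lem:basic}(b)) and lifts $P_j\in D$ of $p_j$. For $j\le n$ the sequence $H_nP_j-P_j^*H_n$ tends to $0$. So there are $m_1<m_2<\cdots$ with $\|(H_nP_j-P_j^*H_n)(m)\|\le1/n$ for $j\le n$ and $m\ge m_n$. Put $H(m)=H_n(m)$ for $m_n\le m<m_{n+1}$, and $H(m)=1$ for $m<m_1$. For fixed $j$ and $n\ge j$ we get $\|(HP_j-P_j^*H)(m)\|\le1/n$ for all $m\ge m_n$. Hence $HP_j-P_j^*H\in D_0$ for every $j$,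 as required.
\end{example}

The last step is a diagonal argument: it uses that there are countably many conditions and that $\mathbb{N}$ is a countable union of finite sets. In the general case three things must be supplied. The ideal $D_0$ is not given and has to be found inside $A$. The set $\mathbb{N}$ is replaced by a locally compact space $Y$, and the cuts at $m_n$ by a partition of unity on $Y$. The algebra $B$ is noncommutative, and the finite averages $h_n$ are replaced by approximate solutions obtained from an average in the bidual.

\section{Tools}\label{sec:tools}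

\subsection{Approximate diagonals}

Let $A$ be a Banach algebra. The projective tensor product $A\widehat{\otimes}A$ is the completion of $A\otimes A$ in the norm $\|t\|=\inf\{\sum_i\|a_i\|\|b_i\|:t=\sum_ia_i\otimes b_i\}$. Every bounded bilinear map on $A\times A$ extends to a linear map on $A\widehat{\otimes}A$ of the same norm; in particular $(A\widehat{\otimes}A)^*$ is the space of bounded bilinear forms. The space $A\widehat{\otimes}A$ is an $A$-bimodule by $a(b\otimes b')=ab\otimes b'$ and $(b\otimes b')a=b\otimes b'a$, and $m(b\otimes b')=bb'$ defines a contraction $m\colon A\widehat{\otimes}A\to A$.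

An \emph{approximate diagonal bounded by $K$} is a net $(\Delta_\alpha)$ in $A\widehat{\otimes}A$ with
\[
\|\Delta_\alpha\|\le K,\qquad a\Delta_\alpha-\Delta_\alpha a\to0,\qquad m(\Delta_\alpha)a\to a\qquad(a\in A).
\]
By Johnson's theorem, $A$ is amenable if and only if it has an approximate diagonal bounded by some $K$, and this is the only form in which amenability is used. The model is an algebra spanned by a finite group $G$ of unitaries: $\Delta=|G|^{-1}\sum_{g\in G}g^{-1}\otimes g$ has norm at most $1$, $m(\Delta)=1$, and the substitution $g\mapsto gg_0$ gives $g_0\Delta=\Delta g_0$. If $A$ has a unit of norm $1$, then $m(\Delta_\alpha)\to1$ forces $K\ge1$. Two permanence properties are needed.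
\begin{enumerate}
\item[(P1)] If $\phi\colon A\to C$ is a surjective homomorphism, then $((\phi\otimes\phi)(\Delta_\alpha))$ is an approximate diagonal of $C$ bounded by $K\|\phi\|^2$. If $\phi$ is contractive, the bound $K$ is kept.
\item[(P2)] If $A$ is an amenable closed subalgebra of a unital Banach algebra, then the closed subalgebra $A_1=A+\mathbb{C}1$ is amenable. Indeed, $u_\alpha=m(\Delta_\alpha)$ satisfies $u_\alpha a\to a$ and $au_\alpha-u_\alpha a=m(a\Delta_\alpha-\Delta_\alpha a)\to0$ for $a\in A$. Put $\Delta'_\alpha=2\Delta_\alpha-u_\alpha\Delta_\alpha+(1-u_\alpha)\otimes(1-u_\alpha)$. This net is bounded, $m(\Delta'_\alpha)=2u_\alpha-u_\alpha^2+(1-u_\alpha)^2=1$, and $a\Delta'_\alpha-\Delta'_\alpha a\to0$, because $au_\alpha\Delta_\alpha-u_\alpha\Delta_\alpha a=(au_\alpha-u_\alpha a)\Delta_\alpha+u_\alpha(a\Delta_\alpha-\Delta_\alpha a)$ while $a(1-u_\alpha)\to0$ and $(1-u_\alpha)a\to0$.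
\end{enumerate}

The first use of the diagonal is to average a projection.

\begin{lemma}\label{lem:complement}
Let $A$ be a unital Banach algebra with an approximate diagonal bounded by $K$, let $\pi\colon A\to B(\mathcal{H})$ be a unital homomorphism into the operators on a Hilbert space, and let $V\subset\mathcal{H}$ be a closed $\pi(A)$-invariant subspace. Then there is an idempotent $P$ with range $V$ that commutes with $\pi(A)$ and has $\|P\|\le K\|\pi\|^2$.
\end{lemma}

\begin{proof}
Let $P_V$ be the orthogonal projection onto $V$, and let $P_\alpha$ be the image of $\Delta_\alpha$ under the map $a\otimes b\mapsto\pi(a)P_V\pi(b)$, which has norm at most $\|\pi\|^2$ and turns the bimodule actions into multiplication by $\pi(a)$. Then $\|P_\alpha\|\le K\|\pi\|^2$ and $\pi(a)P_\alpha-P_\alpha\pi(a)\to0$. Invariance of $V$ gives $P_\alpha\mathcal{H}\subset V$, and for $v\in V$ it gives $P_V\pi(b)v=\pi(b)v$, so that $P_\alpha v=\pi(m(\Delta_\alpha))v\to v$. A cluster point $P$ of the bounded net $(P_\alpha)$ in the weak operator topology maps $\mathcal{H}$ into $V$, is the identity on $V$, and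 commutes with $\pi(A)$.
\end{proof}

The next lemma is the only source of adjoints in $A$. It rests on Fuglede's theorem: a bounded operator that commutes with a normal operator $N$ also commutes with $N^*$.

\begin{lemma}\label{lem:normal}
Let $\mathfrak{B}$ be a unital $\mathrm{C}^*$-algebra and $A$ an amenable closed subalgebra containing $1_{\mathfrak{B}}$. If $z\in A$ is normal in $\mathfrak{B}$, then $z^*\in A$.
\end{lemma}

\begin{proof}
Otherwise the Hahn--Banach theorem gives $\varphi\in\mathfrak{B}^*$ with $\varphi|_A=0$ and $\varphi(z^*)\ne0$. As $\varphi$ is a linear combination of states, a direct sum of GNS representations yields a unital $*$-representation $\sigma$ of $\mathfrak{B}$ and vectors $\xi,\eta$ with $\varphi(b)=\langle\sigma(b)\xi,\eta\rangle$. Let $V$ be the closure of $\sigma(A)\xi$. It is invariant under $\sigma(A)$, contains $\xi$, and is orthogonal to $\eta$. Let $P$ be an idempotent onto $V$ commuting with $\sigma(A)$ (Lemma~\ref{lem:complement}). By Fuglede's theorem $P$ commutes with $\sigma(z)^*=\sigma(z^*)$. Hence $\sigma(z^*)\xi=\sigma(z^*)P\xi=P\sigma(z^*)\xi\in V$,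 and $\varphi(z^*)=0$, a contradiction.
\end{proof}

\subsection{Polynomial identities and matrix algebras}\label{sub:PI}

We use three textbook facts about $\mathbb{M}_k=\mathbb{M}_k(\mathbb{C})$. By Burnside's theorem, a unital subalgebra of $\mathbb{M}_k$ with no invariant subspace other than $0$ and $\mathbb{C}^k$ equals $\mathbb{M}_k$. By the Skolem--Noether theorem, every automorphism of $\mathbb{M}_k$ is inner. The algebra $\mathbb{M}_k$ is simple, with center $\mathbb{C}1$.

\emph{The standard identity.} Let $s_{2d}(x_1,\dots,x_{2d})=\sum_{\sigma}\operatorname{sgn}(\sigma)\,x_{\sigma(1)}\cdots x_{\sigma(2d)}$, the sum over all permutations of $\{1,\dots,2d\}$. An algebra \emph{satisfies $s_{2d}$} if $s_{2d}$ vanishes on it. By the Amitsur--Levitzki theorem $\mathbb{M}_k$ satisfies $s_{2d}$ for $k\le d$, and the identity passes to algebras of $\mathbb{M}_k$-valued functions, to subalgebras, quotients and isomorphic images. The algebra $\mathbb{M}_{d+1}$ does not satisfy $s_{2d}$. Consider the $2d$ matrix units $e_{11},e_{12},e_{22},e_{23},\dots,e_{dd},e_{d,d+1}$. In a nonzero product the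 column index of each factor is the row index of the next, so the indices never decrease, and $e_{ii}$ must be used before $e_{i,i+1}$. Only the listed order survives, and $s_{2d}$ takes the value $e_{1,d+1}$.

\emph{Central polynomials.} By Formanek (1972) and Razmyslov (1973), for each $k$ there is a noncommutative polynomial $\gamma_k$ with zero constant term whose values on $\mathbb{M}_k$ are scalar matrices, not all zero. One can take $\gamma_1=x_1$ and $\gamma_2=(x_1x_2-x_2x_1)^2$: a $2\times2$ matrix $y$ of trace zero has $y^2=-\det(y)1$, and $\gamma_2(e_{12},e_{21})=1$. If $j<k$, then $\gamma_k$ vanishes on $\mathbb{M}_j$: regard $\mathbb{M}_j$ as a corner of $\mathbb{M}_k$; since there is no constant term, each value lies in this proper corner and is scalar, hence is $0$. Thus $\gamma_k$ detects $k$-dimensional irreducible representations and kills smaller ones.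

\subsection{Averaging in the bidual}

Let $B$ be a $\mathrm{C}^*$-algebra. Its bidual $B^{**}$ is a von Neumann algebra with predual $B^*$, in which $B$ is weak$^*$-dense; multiplication is separately weak$^*$-continuous, and $h\in B^{**}$ is positive if and only if $\varphi(h)\ge0$ for all positive $\varphi\in B^*$. By Kaplansky's density theorem, the unit ball of the self-adjoint part $B_{sa}$ is weak$^*$-dense in the unit ball of $(B^{**})_{sa}$. A discrete group $G$ is \emph{amenable} if $\ell^\infty(G)$ has a right-invariant mean, that is, a positive unital functional $\mathsf{m}$ with $\mathsf{m}(f(\,\cdot\,g_0))=\mathsf{m}(f)$ for all $g_0\in G$; we write $\mathsf{m}_g f(g)$ for $\mathsf{m}(f)$. Groups with an abelian normal subgroup of finite index are amenable.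

In Example~\ref{ex:model} we averaged over finite groups of unitaries of $B$. For a noncommutative $B$ we pass to $B^{**}$, where a single amenable group is available.

\begin{lemma}\label{lem:group}
Let $B$ be a $\mathrm{C}^*$-algebra satisfying $s_{2d}$. Then there is a group $G$ of unitaries of $B^{**}$ that is amenable as a discrete group and whose linear span is $B^{**}$.
\end{lemma}

\begin{proof}
Since $s_{2d}$ is multilinear, separate weak$^*$-continuity lets us replace its arguments in $B$ by arguments in $B^{**}$ one at a time, so $B^{**}$ satisfies $s_{2d}$. If $B^{**}$ contained nonzero, mutually orthogonal, equivalent projections $r_1,\dots,r_{d+1}$, with $v_i^*v_i=r_1$ and $v_iv_i^*=r_i$, then the elements $v_iv_j^*$ would be matrix units spanning a copy of $\mathbb{M}_{d+1}$, which is impossible. A nonzero von Neumann algebra of type II, of type III, or of type I$_k$ with $k>d$ contains such projections. By the type decomposition, $B^{**}=\bigoplus_{k=1}^dN_k\otimes\mathbb{M}_k$ with $N_k$ abelian von Neumann algebras, possibly $0$.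

Let $F_k\subset\mathbb{M}_k$ be the finite group of signed permutation matrices. It spans $\mathbb{M}_k$: the diagonal sign matrices span the diagonal matrices, and multiplying $e_{ii}$ by a permutation matrix gives any $e_{ij}$. With $\mathcal{U}(N_k)$ the unitary group of $N_k$, put
\[
G=\Bigl\{\sum_{k=1}^dz_k\otimes f_k:\ z_k\in\mathcal{U}(N_k),\ f_k\in F_k\Bigr\}.
\]
This is a homomorphic image of the product of the abelian group $\prod_k\mathcal{U}(N_k)$ and the finite group $\prod_kF_k$, so it has an abelian normal subgroup of finite index. Replacing one $z_k$ by $-z_k$ and subtracting shows that the span of $G$ contains each $z_k\otimes f_k$. As $N_k$ is spanned by its unitaries, the span of $G$ is $B^{**}$.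
\end{proof}

A first application is the easy half of Theorem~\ref{thm:B}.

\begin{proposition}\label{prop:amenable}
A $\mathrm{C}^*$-algebra $B$ satisfying $s_{2d}$ has an approximate diagonal bounded by $1$. Consequently, if $X$ is compact Hausdorff and $A\subset C(X)\otimes\mathbb{M}_d$ is a closed subalgebra with $A\cong\mathrm{C}^*$, then $A$ is amenable.
\end{proposition}

\begin{proof}
We may assume $B\neq0$. Let $G$ be as in Lemma~\ref{lem:group}, with right-invariant mean $\mathsf{m}$. For a bounded bilinear form $V$ on $B\times B$ and $y\in B^{**}$, let $V_y\in B^*$ be given by $V_y(b)=\langle y,V(b,\cdot)\rangle$, and put $\widetilde V(x,y)=\langle x,V_y\rangle$ for $x,y\in B^{**}$. Then $\widetilde V$ is a bilinear extension of $V$ of the same norm, weak$^*$-continuous in $x$ for each $y\in B^{**}$ and in $y$ for each $x\in B$, and these properties determine it. Hence, for $a\in B$ and $\varphi\in B^*$, the forms $V(ab,b')$, $V(b,b'a)$ and $\varphi(bb'a)$ in the variables $(b,b')$ extend to $\widetilde V(ax,y)$, $\widetilde V(x,ya)$ and $\varphi(xya)$.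

Define $\mathcal{M}$ in the unit ball of $(B\widehat{\otimes}B)^{**}$ by $\mathcal{M}(V)=\mathsf{m}_g\widetilde V(g^{-1},g)$. The substitution $g\mapsto gg_0$ gives $\mathsf{m}_g\widetilde V(ag^{-1},g)=\mathsf{m}_g\widetilde V(g^{-1},ga)$ for $a=g_0\in G$, and then for all $a\in B^{**}$ by linearity. Also $\mathsf{m}_g\varphi(g^{-1}ga)=\varphi(a)$. By Goldstine's theorem $\mathcal{M}$ is the weak$^*$ limit of a net $(\Delta_\alpha)$ in the unit ball of $B\widehat{\otimes}B$, and the two identities say that $a\Delta_\alpha-\Delta_\alpha a\to0$ and $m(\Delta_\alpha)a-a\to0$ weakly for $a\in B$. For a finite set $F\subset B$, the set of tuples $(a\Delta-\Delta a,\,m(\Delta)a-a)_{a\in F}$ with $\|\Delta\|\le1$ is convex and has $0$ in its weak closure, hence in its norm closure by Mazur's theorem. Choosing $\Delta_{F,\varepsilon}$ for which all entries have norm less than $\varepsilon$ gives the required net.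

If $A\subset C(X)\otimes\mathbb{M}_d$ is isomorphic to $B$, then $B$ satisfies $s_{2d}$, and (P1) carries the diagonal to $A$.
\end{proof}

The second application produces an exact unitarizer in the bidual of the target and approximate ones in the target itself.

\begin{lemma}\label{lem:unitarize}
Let $B$ be a unital $\mathrm{C}^*$-algebra satisfying $s_{2d}$, let $Q\ne0$ be a unital $\mathrm{C}^*$-algebra, let $\tau\colon B\to Q$ be a unital homomorphism, and let $c\ge\|\tau\|$.
\begin{enumerate}
\item[(a)] There is a self-adjoint $h\in Q^{**}$ with $c^{-2}\le h\le c^2$ and $h\tau(b)=\tau(b^*)^*h$ for all $b\in B$.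
\item[(b)] For $b_1,\dots,b_n\in B$ and $\varepsilon>0$ there is $h'\in Q_{sa}$ with $c^{-2}\le h'\le c^2$ and $\|h'\tau(b_j)-\tau(b_j^*)^*h'\|\le\varepsilon$ for $j\le n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The bitranspose $\tau^{**}\colon B^{**}\to Q^{**}$ is weak$^*$-continuous, unital and of norm $\|\tau\|$. It is multiplicative: the identity $\tau^{**}(xy)=\tau^{**}(x)\tau^{**}(y)$ extends from $B\times B$ to $B\times B^{**}$ and then to $B^{**}\times B^{**}$ by separate weak$^*$-continuity. Write $\tau$ for it. With $G$ and $\mathsf{m}$ as above, define $h\in Q^{**}$ by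
\[
\varphi(h)=\mathsf{m}_g\,\varphi\bigl(\tau(g)^*\tau(g)\bigr)\qquad(\varphi\in Q^*).
\]
Testing against positive $\varphi$ and using \eqref{eq:bounds} gives $c^{-2}\le h\le c^2$. For $g_0\in G$ the functional $\varphi(\tau(g_0)^*\,\cdot\,\tau(g_0))$ on $Q^{**}$ is weak$^*$-continuous, so it belongs to $Q^*$, and
\[
\varphi\bigl(\tau(g_0)^*h\tau(g_0)\bigr)=\mathsf{m}_g\,\varphi\bigl(\tau(gg_0)^*\tau(gg_0)\bigr)=\varphi(h).
\]
Thus $\tau(g_0)^*h\tau(g_0)=h$, which is \eqref{eq:unit} for $b=g_0$. Since $G$ spans $B^{**}$, \eqref{eq:unit} holds for all $b$.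

(b) As $Q\ne0$ and $\tau$ is unital, $c\ge1$. Let $\mathcal{I}=\{y\in Q_{sa}:c^{-2}\le y\le c^2\}$, and let $\mu_0$ and $\rho_0$ be the midpoint and the half-length of $[c^{-2},c^2]$. Then $h=\mu_0+\rho_0h_0$ with $h_0$ self-adjoint of norm at most $1$. Approximating $h_0$ by Kaplansky's theorem gives a net $(y_i)$ in $\mathcal{I}$ with weak$^*$ limit $h$. The elements $y_i\tau(b_j)-\tau(b_j^*)^*y_i$ lie in $Q$ and tend to $0$ weak$^*$ in $Q^{**}$, that is, weakly in $Q$. So $0$ lies in the weak closure of the convex set $\{(y\tau(b_j)-\tau(b_j^*)^*y)_{j\le n}:y\in\mathcal{I}\}\subset Q^n$, and by Mazur's theorem in its norm closure.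
\end{proof}

\section{The induction: a central ideal and its quotient}\label{sec:split}

Example~\ref{ex:osc} shows that the quotient $A/J$ lives over a new base space and in smaller matrices, possibly of several sizes. The statement to be proved by induction must allow for this. We also keep track of norms, for use in Theorem~\ref{thm:B}(b).

\begin{proposition}\label{prop:main}
There are functions $\beta_d\colon[1,\infty)\to[1,\infty)$, $d\ge0$, with the following property. Let $X_1,\dots,X_d$ be compact metrizable spaces, possibly empty, let $\mathfrak{B}=\bigoplus_{k=1}^dC(X_k)\otimes\mathbb{M}_k$, and let $A\subset\mathfrak{B}$ be a closed subalgebra that contains $1_{\mathfrak{B}}$ and has an approximate diagonal bounded by $K\ge1$. Then there is an isomorphism $\Psi$ from $A$ onto a $\mathrm{C}^*$-algebra with $\|\Psi\|,\|\Psi^{-1}\|\le\beta_d(K)$.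
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
By (P2), $A_1=A+\mathbb{C}1$ is amenable. Proposition~\ref{prop:main}, with $X_d=X$ and the other $X_k$ empty, gives an isomorphism $\Psi$ of $A_1$ onto a $\mathrm{C}^*$-algebra. Then $\Psi(A)$ is a closed two-sided ideal of a $\mathrm{C}^*$-algebra, hence self-adjoint.
\end{proof}

For $d=0$ we have $\mathfrak{B}=0$ and put $\beta_0=1$. From here to the end of Section~\ref{sec:glue}, $d\ge1$, the proposition is assumed for $d-1$, and $A$, $K$ are as in its statement, with approximate diagonal $(\Delta_\alpha)$. Let $X=\bigsqcup_kX_k$, view elements of $\mathfrak{B}$ as functions on $X$, and write $\operatorname{ev}_x(a)=a(x)$. Since $X$ is compact and metrizable, $\mathfrak{B}$ and $A$ are separable. Suprema over the empty set are $0$. Put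
\[
U=\{x\in X_d:A(x)=\mathbb{M}_d\}.
\]
This set is open in $X$: if $a_1(x),\dots,a_{d^2}(x)$ are linearly independent, they remain so near $x$.

\begin{lemma}\label{lem:reducible}
For $x\in X_d\setminus U$ there is an idempotent $P\in\mathbb{M}_d$, $P\ne0,1$, that commutes with $A(x)$ and has $\|P\|\le K$.
\end{lemma}

\begin{proof}
By Burnside's theorem $A(x)$ has an invariant subspace $V\ne0,\mathbb{C}^d$. Apply Lemma~\ref{lem:complement} to the contractive homomorphism $\operatorname{ev}_x$.
\end{proof}

\subsection{Scalar functions inside $A$}

All later steps patch local data by partitions of unity. This requires scalar functions that multiply $A$ into itself, and a priori $A$ contains none except the constants. Nor can one use arbitrary functions on $U$: if $A$ consists of the pairs $(y,TyT^{-1})$ in $\mathbb{M}_d\oplus\mathbb{M}_d$, the only admissible scalar functions take the same value at both points. The central polynomial $\gamma_d$ produces exactly the admissible functions.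

Let $\mathcal{C}$ be the set of values of $\gamma_d$ on $A$. We regard $C_0(U)\cdot1$ as the subalgebra of $\mathfrak{B}$ of scalar-valued functions that vanish off $U$, and let $\mathcal{Z}$ be the $\mathrm{C}^*$-subalgebra of $\mathfrak{B}$ generated by $\mathcal{C}$.

\begin{lemma}\label{lem:Z}
We have $\mathcal{Z}\subset A\cap\bigl(C_0(U)\cdot1\bigr)$. In particular $\mathcal{Z}$ is commutative and central in $A$.
\end{lemma}

\begin{proof}
Let $z\in\mathcal{C}$. On $U$ the values of $z$ are scalar. On $X_k$ with $k<d$ they vanish, since $\gamma_d$ vanishes on $\mathbb{M}_k$. For $x\in X_d\setminus U$ take $P$ as in Lemma~\ref{lem:reducible}. Then $A(x)$ preserves the range and the kernel of $P$, so it is contained in an algebra isomorphic to $\mathbb{M}_j\oplus\mathbb{M}_{d-j}$ with $1\le j\le d-1$, and $z(x)=0$. Thus $z\in C_0(U)\cdot1$. Such a $z$ is normal, so $z^*\in A$ by Lemma~\ref{lem:normal}. The closed algebra generated by $\mathcal{C}$ and $\mathcal{C}^*$ is $\mathcal{Z}$, and it lies in both $A$ and $C_0(U)\cdot1$.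
\end{proof}

Let $Y$ be the spectrum of $\mathcal{Z}$, so that $\mathcal{Z}\cong C_0(Y)$. It is locally compact. Since $\mathcal{Z}$ is separable, the unit ball of $\mathcal{Z}^*$ is compact metrizable in the weak$^*$ topology, so $Y$ is metrizable and second countable, hence paracompact and $\sigma$-compact. For $x\in U$ some $z\in\mathcal{C}$ has $z(x)\ne0$, because $A(x)=\mathbb{M}_d$. So evaluation at $x$ is a character of $\mathcal{Z}$, and we obtain a continuous map $q\colon U\to Y$ with
\[
\mathcal{Z}=\{g\circ q:g\in C_0(Y)\},
\]
where $g\circ q$ denotes the function equal to $g(q(x))1$ on $U$ and to $0$ off $U$.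

\begin{lemma}\label{lem:q}
The map $q$ is proper, closed and surjective. If $W\subset U$ is open and $q^{-1}(y_0)\subset W$, then $q^{-1}(V)\subset W$ for some open neighborhood $V$ of $y_0$.
\end{lemma}

\begin{proof}
Let $L\subset Y$ be compact and choose $g\in C_c(Y)$ equal to $1$ on $L$. Then $q^{-1}(L)$ is closed in $U$ and contained in the compact set $\{x\in U:|g(q(x))|\ge1\}$, so it is compact. Let $F\subset U$ be closed, $y$ in the closure of $q(F)$, and $L$ a compact neighborhood of $y$. Then $y$ lies in the closure of $q(F)\cap L=q(F\cap q^{-1}(L))$, which is compact, so $y\in q(F)$. If some $y$ were outside the closed set $q(U)$, a nonzero $g\in C_c(Y\setminus q(U))$ would give $g\circ q=0$, contradicting the injectivity of $C_0(Y)\to\mathcal{Z}$. For the last statement take $V=Y\setminus q(U\setminus W)$.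
\end{proof}

The space $Y$ has a representation-theoretic meaning: it classifies the irreducible representations $\operatorname{ev}_x$, $x\in U$, up to similarity. For $x,x'\in U$ write $x\sim x'$ if there is $T\in GL_d(\mathbb{C})$ with $a(x')=Ta(x)T^{-1}$ for all $a\in A$. We call $T$ an \emph{intertwiner from $x$ to $x'$}. It is unique up to a scalar factor, since the quotient of two intertwiners commutes with $A(x)=\mathbb{M}_d$.

\begin{lemma}\label{lem:fibers}
For $x,x'\in U$ we have $q(x)=q(x')$ if and only if $x\sim x'$.
\end{lemma}

\begin{proof}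
If $x\sim x'$, then each $z\in\mathcal{C}$ has $z(x')=Tz(x)T^{-1}=z(x)$, and the same holds for $z^*$; so the two characters of $\mathcal{Z}$ agree. Suppose $x\not\sim x'$. The kernels $I$, $I'$ of $\operatorname{ev}_x$, $\operatorname{ev}_{x'}$ are maximal two-sided ideals of $A$, since $\mathbb{M}_d$ is simple. If $I=I'$, then $a(x)\mapsto a(x')$ is a well-defined automorphism of $\mathbb{M}_d$, which is inner; this is excluded. So $I+I'=A$, and $\operatorname{ev}_x$ maps $I'$ onto $\mathbb{M}_d$. Choose matrices $y_i$ with $\gamma_d(y_1,y_2,\dots)\ne0$ and $a_i\in I'$ with $a_i(x)=y_i$. Then $z=\gamma_d(a_1,a_2,\dots)$ has $z(x)\ne0$, and $z(x')=0$ because $\gamma_d$ has no constant term.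
\end{proof}

\subsection{The quotient}

Let $J$ be the closed linear span of $\mathcal{Z}A$. Since $\mathcal{Z}$ is central and contained in $A$, this is a closed two-sided ideal of $A$, and $J\subset C_0(U)\otimes\mathbb{M}_d$. The next lemma shows that $J$ consists of all elements of $A$ that vanish off $U$.

\begin{lemma}\label{lem:quotnorm}
For $a\in A$, $\|a+J\|=\sup_{x\in X\setminus U}\|a(x)\|$.
\end{lemma}

\begin{proof}
Call the right side $r$. Since $J$ vanishes off $U$, $\|a+J\|\ge r$. For $\varepsilon>0$ the set $L=\{x\in X:\|a(x)\|\ge r+\varepsilon\}$ is a compact subset of $U$. Choose $g\in C_c(Y)$ with $0\le g\le1$ and $g=1$ on $q(L)$. Then $(g\circ q)a\in J$, and $a-(g\circ q)a$ vanishes on $L$ and has norm at most $\|a(x)\|<r+\varepsilon$ at points $x\notin L$.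
\end{proof}

At a point of $X_d\setminus U$ the representation $\operatorname{ev}_x$ splits, but the splitting need not depend continuously on $x$. We therefore use all small contractive representations at once. Put
\[
\mu=(2K+1)\beta_{d-1}(K).
\]

\begin{lemma}\label{lem:quotient}
There is an isomorphism $\theta$ from $A/J$ onto a unital separable $\mathrm{C}^*$-algebra $B$ satisfying $s_{2d}$, with $\|\theta\|\le\beta_{d-1}(K)$ and $\|\theta^{-1}\|\le\mu$.
\end{lemma}

\begin{proof}
For $1\le k\le d-1$ let $X'_k$ be the set of contractive unital homomorphisms $A/J\to\mathbb{M}_k$ with the topology of pointwise convergence. It is a closed subset of a product of closed balls, hence compact, and it is metrizable because a contractive map is determined by its values on a countable dense set. Evaluation defines a contractive unital homomorphism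
\[
\iota\colon A/J\to\mathfrak{B}'=\bigoplus_{k=1}^{d-1}C(X'_k)\otimes\mathbb{M}_k .
\]
We claim that $\|a+J\|\le(2K+1)\|\iota(a+J)\|$. By Lemma~\ref{lem:quotnorm} it suffices to bound $\|a(x)\|$ for $x\in X\setminus U$, and for such $x$ the map $\operatorname{ev}_x$ induces a contractive homomorphism on $A/J$. If $x\in X_k$ with $k<d$, this homomorphism is a point of $X'_k$, so $\|a(x)\|\le\|\iota(a+J)\|$. If $x\in X_d\setminus U$, take $P$ as in Lemma~\ref{lem:reducible}, with range $V$ and kernel $V'$. Restricting $\operatorname{ev}_x$ to the invariant subspaces $V$ and $V'$ and choosing orthonormal bases gives points of $X'_{\dim V}$ and $X'_{\dim V'}$. From $a(x)=a(x)P+a(x)(1-P)$ we obtain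
\[
\|a(x)\|\le\|a(x)|_V\|\,\|P\|+\|a(x)|_{V'}\|\,\|1-P\|\le\bigl(K+(K+1)\bigr)\|\iota(a+J)\|.
\]
So $\iota$ is an isomorphism onto a closed subalgebra of $\mathfrak{B}'$ containing the unit, with $\|\iota^{-1}\|\le2K+1$. As $A\to\iota(A/J)$ is contractive and onto, (P1) gives this subalgebra an approximate diagonal bounded by the same $K$. The inductive hypothesis provides an isomorphism $\Psi'$ of $\iota(A/J)$ onto a $\mathrm{C}^*$-algebra $B$, and $\theta=\Psi'\circ\iota$ has the stated bounds. The algebra $B$ is unital, separable and satisfies $s_{2d}$ because $A$ has these properties.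
\end{proof}

\section{The ideal: a compatible field of inner products}\label{sec:ideal}

An element of $J$ is a function on $U$ whose values at equivalent points are related by intertwiners. If all intertwiners were unitary, $J$ would be self-adjoint. We look for inner products $\langle h(x)\,\cdot\,,\,\cdot\,\rangle$ on $\mathbb{C}^d$, depending continuously on $x\in U$ and uniformly equivalent to the standard one, for which the intertwiners become multiples of unitaries.

\subsection{Intertwiners are well conditioned}

Uniform equivalence is impossible unless the numbers $\|T\|\|T^{-1}\|$ are bounded. Averaging gives this bound. Applied to any matrix $R$, the diagonal produces an operator of norm at most $K\|R\|$ that intertwines $\operatorname{ev}_x$ with $\operatorname{ev}_{x'}$, hence a multiple of $T$. The point is to choose $R$ so that the multiple is not small.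

\begin{lemma}\label{lem:cond}
If $T$ is an intertwiner from $x$ to $x'$, then $\|T\|\|T^{-1}\|\le K^2$.
\end{lemma}

\begin{proof}
The net $(\operatorname{ev}_x\otimes\operatorname{ev}_x)(\Delta_\alpha)$ is bounded in the finite-dimensional space $\mathbb{M}_d\otimes\mathbb{M}_d$. Pass to a subnet along which it converges, to $\sum_ly_l\otimes y'_l$ say. Since $A(x)=\mathbb{M}_d$, we have $\sum_lyy_l\otimes y'_l=\sum_ly_l\otimes y'_ly$ for all $y\in\mathbb{M}_d$, and $\sum_ly_ly'_l=1$. Hence $F(R)=\sum_ly_lRy'_l$ commutes with every $y$, so $F(R)=\operatorname{tr}(GR)1$ for some $G\in\mathbb{M}_d$, and $F(1)=1$ gives $\operatorname{tr}G=1$.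

The maps $a\otimes b\mapsto a(x')Rb(x)=Ta(x)T^{-1}Rb(x)$ and $a\otimes b\mapsto a(x)Rb(x')=a(x)RTb(x)T^{-1}$ have norm at most $\|R\|$. Their values on $\Delta_\alpha$ converge to $TF(T^{-1}R)$ and $F(RT)T^{-1}$. Therefore
\begin{equation}\label{eq:two}
|\operatorname{tr}(GT^{-1}R)|\,\|T\|\le K\|R\|,\qquad|\operatorname{tr}(GRT)|\,\|T^{-1}\|\le K\|R\|.
\end{equation}
Let $T=utw$ with $u,w$ unitary and $t=\operatorname{diag}(t_1,\dots,t_d)$, $t_1\ge\dots\ge t_d>0$, so $\|T\|=t_1$ and $\|T^{-1}\|=1/t_d$. Put $G'=wGw^*$ and let $\omega=\operatorname{diag}(\omega_1,\dots,\omega_d)$ be unitary with $\omega_iG'_{ii}=|G'_{ii}|$. For $R=u\omega w$ we get $\operatorname{tr}(GT^{-1}R)=\operatorname{tr}(G't^{-1}\omega)=\sum_i|G'_{ii}|/t_i$, and for $R=w^*\omega u^*$ we get $\operatorname{tr}(GRT)=\operatorname{tr}(G'\omega t)=\sum_i|G'_{ii}|t_i$. By \eqref{eq:two} and the Cauchy--Schwarz inequality,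
\[
K^2\ge\Bigl(\sum_i|G'_{ii}|\frac{t_1}{t_i}\Bigr)\Bigl(\sum_i|G'_{ii}|\frac{t_i}{t_d}\Bigr)\ge\frac{t_1}{t_d}\Bigl(\sum_i|G'_{ii}|\Bigr)^2\ge\frac{t_1}{t_d}\,|\operatorname{tr}G'|^2=\frac{t_1}{t_d}.
\]
\end{proof}

\begin{remark}
Without amenability the bound fails. Let $T_n=\operatorname{diag}(n,1)$, let $X$ be the one-point compactification of $\mathbb{N}\times\{0,1\}$, and let $A\subset C(X)\otimes\mathbb{M}_2$ consist of the functions $f$ with $f(\infty)\in\mathbb{C}1$ and $f(n,1)=T_nf(n,0)T_n^{-1}$ for all $n$. Every fiber is $\mathbb{M}_2$ or $\mathbb{C}1$, yet Lemma~\ref{lem:cond} would force $K^2\ge n$ for all $n$, so $A$ is not amenable.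
\end{remark}

\subsection{The field $h$}

The intertwiner $T$ from $x$ to $x'$ is a multiple of an isometry for the new inner products if and only if $T^*h(x')T$ is a positive multiple of $h(x)$. This condition is not preserved under sums, so it does not survive patching. We fix the multiple by means of the determinant. Write $T^{-*}=(T^*)^{-1}$ and consider the condition
\begin{equation}\label{eq:compat}
h(x')=|\det T|^{2/d}\,T^{-*}h(x)T^{-1}\qquad\text{whenever $T$ is an intertwiner from $x$ to $x'$.}
\end{equation}
The right side does not change when $T$ is multiplied by a scalar, and the condition is linear in $h$. Put $\kappa=2K^4$.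

\begin{lemma}\label{lem:field}
There is a continuous function $h\colon U\to\mathbb{M}_d$ with self-adjoint values that satisfies \eqref{eq:compat} and $\kappa^{-1}\le h(x)\le\kappa$ for all $x\in U$.
\end{lemma}

\begin{proof}
\emph{Reduction to a local statement.} Suppose that every $y_0\in Y$ has an open neighborhood $V$ such that a function with the required properties exists on $q^{-1}(V)$, a union of equivalence classes by Lemma~\ref{lem:fibers}. Since $Y$ is paracompact, there is a locally finite partition of unity $(g_i)$ with $\operatorname{supp}g_i\subset V_i$ for such neighborhoods $V_i$, with functions $h_i$. Then $h=\sum_i(g_i\circ q)h_i$ is continuous, obeys the bounds as a pointwise convex combination, and satisfies \eqref{eq:compat} because the coefficients agree at equivalent points.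

\emph{The local construction.} The idea is to build a basis of $\mathbb{C}^d$ at each point out of elements of $A$ alone, so that intertwiners carry bases to bases, and to declare these bases orthonormal. Fix $x_0\in q^{-1}(y_0)$ and $a_1,\dots,a_d\in A$ with $a_i(x_0)=e_{i1}$. Let $W_0$ be the set of $x\in U$ such that $a_1(x)$ has no eigenvalue on the circle $|\lambda-1|=\frac12$ and exactly one inside it, counted with multiplicity. This set is open, contains $x_0$, and is a union of equivalence classes, since similar matrices have the same eigenvalues. The Riesz projection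
\[
e(x)=\frac1{2\pi i}\oint_{|\lambda-1|=1/2}(\lambda-a_1(x))^{-1}\,d\lambda
\]
is continuous on $W_0$ and has rank one. For $0\ne v\in e(x)\mathbb{C}^d$ let $\Lambda(x)$ be the matrix with columns $a_1(x)v,\dots,a_d(x)v$; it is determined up to a nonzero scalar. Near any $x_1\in W_0$ one may take $v=e(x)w$ with a fixed vector $w$ such that $e(x_1)w\ne0$, and this choice of $\Lambda$ is continuous. So $W_1=\{x\in W_0:\det\Lambda(x)\ne0\}$ is open, and
\[
h_0(x)=|\det\Lambda(x)|^{2/d}\bigl(\Lambda(x)\Lambda(x)^*\bigr)^{-1},
\]
which does not depend on the scalar, is continuous on $W_1$.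

Let $T$ be an intertwiner from $x\in W_0$ to $x'$. Then $e(x')=Te(x)T^{-1}$, so $Tv$ is an admissible vector at $x'$, and $a_i(x')Tv=Ta_i(x)v$ shows that we may take $\Lambda(x')=T\Lambda(x)$. Hence $W_1$ is a union of classes, and $(T\Lambda\Lambda^*T^*)^{-1}=T^{-*}(\Lambda\Lambda^*)^{-1}T^{-1}$ gives \eqref{eq:compat} for $h_0$. At $x_0$ we have $e(x_0)=e_{11}$, and $v=e_1$ gives $\Lambda(x_0)=1$. So every $x\in q^{-1}(y_0)$ lies in $W_1$, and $h_0(x)=|\det T|^{2/d}(TT^*)^{-1}$ with $T$ an intertwiner from $x_0$ to $x$. If $t_1\ge\dots\ge t_d$ are the singular values of $T$, the eigenvalues of $h_0(x)$ are $(t_1\cdots t_d)^{2/d}/t_i^2$, which lie between $(t_d/t_1)^2$ and $(t_1/t_d)^2$, hence in $[K^{-4},K^4]$ by Lemma~\ref{lem:cond}. Thus the open set $W$ of $x\in W_1$ at which the spectrum of $h_0(x)$ lies in $(\kappa^{-1},\kappa)$ contains $q^{-1}(y_0)$, and Lemma~\ref{lem:q} gives $V$ with $q^{-1}(V)\subset W$.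
\end{proof}

\subsection{The ideal is a $\mathrm{C}^*$-algebra}

For an intertwiner $T$ from $x$ to $x'$ put
\[
u_{x',x}=|\det T|^{-1/d}\,h(x')^{1/2}\,T\,h(x)^{-1/2}.
\]
By \eqref{eq:compat}, $T^*h(x')T=|\det T|^{2/d}h(x)$, so $u_{x',x}^*u_{x',x}=1$. Thus $u_{x',x}$ is unitary, and it is determined up to a scalar of modulus one. Let $C_b(U,\mathbb{M}_d)$ be the $\mathrm{C}^*$-algebra of bounded continuous functions and define
\[
D=\{f\in C_b(U,\mathbb{M}_d):f(x')=u_{x',x}f(x)u_{x',x}^*\text{ for all }x\sim x'\},\qquad D_0=D\cap C_0(U,\mathbb{M}_d).
\]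
Then $D$ is a unital $\mathrm{C}^*$-algebra and $D_0$ is a closed ideal of $D$. These are the analogues of $\ell^\infty\otimes\mathbb{M}_d$ and $c_0\otimes\mathbb{M}_d$ in Example~\ref{ex:model}. For $a\in A$ put $\Phi(a)=h^{1/2}\,a|_U\,h^{-1/2}$. Since $h(x')^{1/2}T$ is a multiple of $u_{x',x}h(x)^{1/2}$,
\[
\Phi(a)(x')=h(x')^{1/2}Ta(x)T^{-1}h(x')^{-1/2}=u_{x',x}\Phi(a)(x)u_{x',x}^*,
\]
so $\Phi\colon A\to D$ is a unital homomorphism. As $\|h^{1/2}\|\,\|h^{-1/2}\|\le\kappa$, we have $\|\Phi\|\le\kappa$, and
\begin{equation}\label{eq:below}
\|a\|\le\kappa\|\Phi(a)\|\qquad(a\in J),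
\end{equation}
because elements of $J$ vanish off $U$.

\begin{lemma}\label{lem:ideal}
$\Phi$ maps $J$ isomorphically onto $D_0$.
\end{lemma}

\begin{proof}
We have $\Phi(J)\subset D_0$, and $\Phi(J)$ is closed by \eqref{eq:below}. It remains to show density. Let $f\in D_0$ and $\varepsilon>0$. For $y\in Y$ pick $x\in q^{-1}(y)$ and, using $A(x)=\mathbb{M}_d$, an element $a_y\in A$ with $\Phi(a_y)(x)=f(x)$. Both functions lie in $D$, so they agree on the whole class $q^{-1}(y)$. By Lemma~\ref{lem:q} there is an open $V_y\ni y$ with $\|\Phi(a_y)-f\|<\varepsilon$ pointwise on $q^{-1}(V_y)$. The set $L=q(\{x:\|f(x)\|\ge\varepsilon\})$ is compact. Choose $y_1,\dots,y_n$ and $0\le g_j\in C_c(V_{y_j})$ with $\sum_jg_j\le1$ on $Y$ and $\sum_jg_j=1$ on $L$. Then $a=\sum_j(g_j\circ q)a_{y_j}$ lies in $J$, and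
\[
\Phi(a)-f=\sum_j(g_j\circ q)\bigl(\Phi(a_{y_j})-f\bigr)-\Bigl(1-\sum_jg_j\circ q\Bigr)f.
\]
The first sum has norm at most $\varepsilon$. The second term vanishes where $q(x)\in L$, and $\|f(x)\|<\varepsilon$ elsewhere. So $\|\Phi(a)-f\|\le2\varepsilon$.
\end{proof}

\section{Gluing the ideal and the quotient}\label{sec:glue}

We now have $J\cong D_0$ and $A/J\cong B$. The way in which $A$ is assembled from these pieces is recorded by one homomorphism. Let $Q=D/D_0$. Since $\Phi(J)\subset D_0$, the formula
\[
\tau(\theta(a+J))=\Phi(a)+D_0
\]
defines a unital homomorphism $\tau\colon B\to Q$. Taking the infimum over the representatives $a$ gives $\|\tau\|\le\kappa\|\theta^{-1}\|\le c$, where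
\[
c=\kappa\mu\ge1.
\]
We shall see that $A$ is isomorphic to the algebra of pairs $(f,b)\in D\oplus B$ with $f+D_0=\tau(b)$. This algebra is self-adjoint if $\tau$ preserves adjoints, but the involutions on $D_0$ and $B$ were chosen independently, and there is no reason why it should. We need a unitarizer of $\tau$ in $Q$. Lemma~\ref{lem:unitarize}(a) gives one only in $Q^{**}$, where it cannot be lifted to $D$. So we take the approximate solutions of part (b) and patch them as in Example~\ref{ex:model}.

\begin{lemma}\label{lem:corona}
There is a self-adjoint $H\in D$ with $c^{-2}\le H\le c^2$ whose image $\dot H\in Q$ satisfies $\dot H\tau(b)=\tau(b^*)^*\dot H$ for all $b\in B$.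
\end{lemma}

\begin{proof}
If $Q=0$, take $H=1$. Assume $Q\ne0$, and let $(b_j)_{j\ge1}$ be dense in $B$.

\emph{Approximate solutions and their lifts.} By Lemmas~\ref{lem:quotient} and \ref{lem:unitarize}(b) there are $h_n\in Q_{sa}$ with $c^{-2}\le h_n\le c^2$ and $\|h_n\tau(b_j)-\tau(b_j^*)^*h_n\|\le1/n$ for $j\le n$. Lift $h_n$ to $H_n\in D$ with $c^{-2}\le H_n\le c^2$ by Lemma~\ref{lem:basic}(b), and let $t_j,t'_j\in D$ be lifts of $\tau(b_j)$, $\tau(b_j^*)$. For $j\le n$ the element $H_nt_j-t_j'^*H_n$ has norm at most $1/n$ in the quotient, so it is within distance less than $2/n$ of some $f_{n,j}\in D_0$. The sets $\{x:\|f_{n,j}(x)\|\ge1/n\}$ are compact in $U$. Let $L_n\subset Y$ be the union of their images under $q$ for $j\le n$. It is compact, and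
\begin{equation}\label{eq:outside}
\|(H_nt_j-t_j'^*H_n)(x)\|<3/n\qquad\text{if }j\le n\text{ and }q(x)\notin L_n.
\end{equation}

\emph{A partition of unity that uses $H_n$ only outside $L_n$.} Write $Y$ as a union of compact sets $L'_1,L'_2,\dots$. Put $Y_1=L_1\cup L'_1$ and let $Y_{n+1}$ be a compact set whose interior contains $Y_n\cup L_{n+1}\cup L'_{n+1}$; such a set exists by local compactness. Then $L_n\subset Y_n\subset\operatorname{int}Y_{n+1}$ and $\bigcup_nY_n=Y$. Choose $\chi_n\in C_c(Y)$ with $0\le\chi_n\le1$, $\chi_n=1$ on $Y_n$ and $\operatorname{supp}\chi_n\subset\operatorname{int}Y_{n+1}$, put $\chi_0=0$, and let $\varphi_n=\chi_{n+1}-\chi_n$ for $n\ge0$. Since $\chi_{n+1}=1$ on the support of $\chi_n$, we have $\varphi_n\ge0$. For $n\ge1$ both $\chi_n$ and $\chi_{n+1}$ equal $1$ on $Y_n$, so $\varphi_n=0$ on $Y_n$. Hence on $\operatorname{int}Y_N$ only $\varphi_0,\dots,\varphi_{N-1}$ are nonzero, with sum $\chi_N=1$. The family $(\varphi_n)$ is a locally finite partition of unity. With $H_0=H_1$ put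
\[
H=\sum_{n\ge0}(\varphi_n\circ q)H_n .
\]
This function is continuous, satisfies $c^{-2}\le H\le c^2$ as a pointwise convex combination, and lies in $D$ because the coefficients are constant on equivalence classes.

\emph{The patched function is an exact solution.} Fix $j$ and let $N\ge j$. Let $x\in U$ with $q(x)\notin Y_{N+1}$. For $n\le N$ the support of $\chi_n$ lies in $Y_{N+1}$, so $\chi_n(q(x))=0$, and $\varphi_n(q(x))=0$ for $n<N$. If $n\ge N$ and $\varphi_n(q(x))\ne0$, then $q(x)\notin Y_n\supset L_n$, and \eqref{eq:outside} applies since $j\le n$. Therefore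
\[
\|(Ht_j-t_j'^*H)(x)\|\le\sum_{n\ge N}\varphi_n(q(x))\,\frac3n\le\frac3N .
\]
The set $q^{-1}(Y_{N+1})$ is compact by Lemma~\ref{lem:q}, and $N$ is arbitrary, so $Ht_j-t_j'^*H\in D_0$. Thus $\dot H\tau(b_j)=\tau(b_j^*)^*\dot H$ for all $j$, and the claim follows by density.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:main}]
By Lemmas~\ref{lem:corona} and \ref{lem:basic}(a), $\sigma(b)=\dot H^{1/2}\tau(b)\dot H^{-1/2}$ is a $*$-homomorphism $B\to Q$. Hence
\[
E=\{(f,b)\in D\oplus B:f+D_0=\sigma(b)\}
\]
is a $\mathrm{C}^*$-subalgebra of $D\oplus B$, and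
\[
\Psi(a)=\bigl(H^{1/2}\Phi(a)H^{-1/2},\ \theta(a+J)\bigr)
\]
is a homomorphism $A\to E$. Since $\|H^{1/2}\|\|H^{-1/2}\|\le c^2$, we have $\|\Psi\|\le\max(\kappa c^2,\beta_{d-1}(K))$.

If $\Psi(a)=0$, then $a\in J$ and $\Phi(a)=0$, so $a=0$ by \eqref{eq:below}. Let $(f,b)\in E$ have norm at most $1$. Since $\|\theta^{-1}(b)\|\le\mu$, there is $a_0\in A$ with $\theta(a_0+J)=b$ and $\|a_0\|\le2\mu$. Both $\Phi(a_0)$ and $H^{-1/2}fH^{1/2}$ have image $\tau(b)$ in $Q$, so by Lemma~\ref{lem:ideal} their difference is $\Phi(a_1)$ for some $a_1\in J$, and \eqref{eq:below} gives $\|a_1\|\le\kappa(2\kappa\mu+c^2)$. Then $\Phi(a_0-a_1)=H^{-1/2}fH^{1/2}$ and $\theta(a_0-a_1+J)=b$, that is, $\Psi(a_0-a_1)=(f,b)$. So $\Psi$ is bijective, and $\|\Psi^{-1}\|$ is at most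
\[
\beta_d(K):=2\mu+\kappa(2\kappa\mu+c^2),\qquad\mu=(2K+1)\beta_{d-1}(K),\quad\kappa=2K^4,\quad c=\kappa\mu .
\]
This number depends only on $d$ and $K$, and it dominates $\kappa c^2$ and $\beta_{d-1}(K)$. The induction is complete, and with it the proof of Theorem~\ref{thm:A}.
\end{proof}

\begin{remark}\label{rem:sep}
Metrizability of the $X_k$ enters only through the separability of $A$, which is used three times: the spaces $X'_k$ in Lemma~\ref{lem:quotient} are metrizable, so that the induction can continue; $Y$ is paracompact and $\sigma$-compact, which gives the partitions of unity in Lemmas~\ref{lem:field} and \ref{lem:corona}; and $B$ has a dense sequence, so that Lemma~\ref{lem:corona} has only countably many conditions to satisfy.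
\end{remark}

\section{Pointwise similarities}\label{sec:B}

The isomorphism $\Psi$ is not a conjugation over $X$, since $\theta$ was built over other base spaces. Once it exists, however, it can be converted into a pointwise similarity, one point at a time: for the target $\mathbb{M}_d=\mathbb{M}_d^{**}$, the unitarizer of Lemma~\ref{lem:unitarize}(a) is an honest matrix.

For the Borel statement we use the selection theorem of Kuratowski and Ryll-Nardzewski: if $\Omega$ is a complete separable metric space and $\Gamma$ assigns to each $x\in X$ a nonempty closed set $\Gamma(x)\subset\Omega$ such that $\{x:\Gamma(x)\cap O\ne\emptyset\}$ is Borel for every open $O\subset\Omega$, then there is a Borel map $h\colon X\to\Omega$ with $h(x)\in\Gamma(x)$ for all $x$.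

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We may assume $X\ne\emptyset$. The implication (2)$\Rightarrow$(1) is Proposition~\ref{prop:amenable}, and (3)$\Rightarrow$(2) holds because $a\mapsto SaS^{-1}$ is an isomorphism of $A$ onto $SAS^{-1}$. We prove (1)$\Rightarrow$(3) together with (a) and (b).

\emph{Reduction to a metrizable base.} Let $A$ be amenable. By (P2), $A_1=A+\mathbb{C}1$ has an approximate diagonal bounded by some $K$; fix any such $K$, which is at least $1$. Let $(a_n)$ be dense in $A_1$, and let $X_1$ be the image of $X$ under the continuous map $\pi(x)=(a_n(x))_n$ into the metrizable space $\mathbb{M}_d^{\mathbb{N}}$. Then $X_1$ is compact and metrizable. By density each $a\in A_1$ is constant on the fibers of $\pi$, and the induced function on $X_1$ is continuous because $\pi\colon X\to X_1$, a continuous surjection of compact Hausdorff spaces, is a quotient map. So $A_1$ is isometrically isomorphic to a closed subalgebra of $C(X_1)\otimes\mathbb{M}_d$ containing the unit. Proposition~\ref{prop:main} gives a $\mathrm{C}^*$-algebra $B$ and an isomorphism $\rho\colon B\to A_1$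 with $\|\rho\|\le c:=\beta_d(K)$. The algebra $B$ is unital and satisfies $s_{2d}$.

\emph{The similarity.} Let $\Omega$ be the compact set of self-adjoint $y\in\mathbb{M}_d$ with $c^{-2}\le y\le c^2$, and for $x\in X$ put
\[
\Gamma(x)=\{y\in\Omega:\ y\,\rho(b)(x)=\rho(b^*)(x)^*\,y\ \text{ for all }b\in B\}.
\]
Lemma~\ref{lem:unitarize}(a), applied to the unital homomorphism $\operatorname{ev}_x\circ\rho\colon B\to\mathbb{M}_d$ of norm at most $c$, shows that $\Gamma(x)\ne\emptyset$. Choose $h(x)\in\Gamma(x)$ for each $x$ and put $S=h^{1/2}$. Then $\|S(x)\|\le c$ and $\|S(x)^{-1}\|\le c$, which is the bound in (b). The function $h$ is a unitarizer of $\rho\colon B\to\ell^\infty(X)\otimes\mathbb{M}_d$, so by Lemma~\ref{lem:basic}(a) the algebra $SA_1S^{-1}$ is the range of a $*$-homomorphism, hence a $\mathrm{C}^*$-subalgebra. Its closed two-sided ideal $SAS^{-1}$ is self-adjoint. This proves (3).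

\emph{Borel choice.} Let $X$ be metrizable. The graph of $\Gamma$ is closed in $X\times\Omega$, because the functions $\rho(b)$ are continuous. For closed $F\subset\Omega$ the set $\{x:\Gamma(x)\cap F\ne\emptyset\}$ is the projection of a closed subset of the compact space $X\times F$, hence closed. An open subset of $\Omega$ is a countable union of closed sets, so the corresponding subset of $X$ is $F_\sigma$. The selection theorem gives a Borel $h$, and $S=h^{1/2}$ is Borel since the square root is continuous on $\Omega$.

Part (c) is Example~\ref{ex:osc}. For (d), the algebra of Choi, Farah and Ozawa in $\ell^\infty\otimes\mathbb{M}_2=C(\beta\mathbb{N})\otimes\mathbb{M}_2$ satisfies (1) but not (2).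
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:subhom}]
Let $\mathfrak{B}\neq0$ be a $\mathrm{C}^*$-algebra whose irreducible $*$-representations have dimension at most $d$. Let $(\pi_i)_{i\in I}$ be a set of representatives of their unitary equivalence classes, each regarded as a $*$-homomorphism into $\mathbb{M}_d$ by adding a zero summand. Irreducible representations separate the points of $\mathfrak{B}$, so $b\mapsto(\pi_i(b))_{i\in I}$ is an injective, hence isometric, $*$-homomorphism into $\ell^\infty(I)\otimes\mathbb{M}_d=C(\beta I)\otimes\mathbb{M}_d$. Apply the implication (1)$\Rightarrow$(2) of Theorem~\ref{thm:B} with $X=\beta I$.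
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Extensions, unitarizability, and amenable operator algebras},
\texttt{http://users.uoa.gr/\%7Eakatavol/seminar2122/choi22.pdf}

\end{thebibliography}
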